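# Straight variance curves and exponential service in the $M/G/1$ queue

## 1. With exponential service the variance curve is a straight line

Customers arrive at a single server according to a Poisson process of rate $\lambda>0$. The server is work-conserving and serves in order of arrival (FCFS). Service times are i.i.d. with distribution function $G$ on $(0,\infty)$, independent of the arrivals, with finite mean $g_1$, and $\rho=\lambda g_1$ satisfies $0<\rho<1$. The system runs in its stationary regime. This is the stationary $M/G/1$ queue. Let $Q(t)$ be the number of customers in the system at time $t$, let $D(t)$ be the number of departures in $(0,t]$, and call $t\mapsto\operatorname{Var}D(t)$ the *variance curve* of the output.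

There is one case where the output is completely transparent.

**Proposition 1.** If $G$ is exponential, then the departures form a Poisson process of rate $\lambda$. In particular $\operatorname{Var}D(t)=\lambda t$ for all $t\ge0$.

**Proof.** Let $\mu=1/g_1$, so $\rho=\lambda/\mu$. Now $Q$ is a birth–death Markov process, with rate $\lambda$ up and rate $\mu$ down (when positive). Its stationary law is $\pi_j=(1-\rho)\rho^j$, and detailed balance $\lambda\pi_j=\mu\pi_{j+1}$ holds, so the stationary process is reversible: run backwards in time, it has the same law. The departures are the downward jumps of $Q$. They are the upward jumps of the reversed process. The upward jumps of $Q$ form a Poisson process of rate $\lambda$; by equality of laws, so do the upward jumps of the reversed process. Hence the departure epochs, reflected in time, form a Poisson process of rate $\lambda$, and so do the departure epochs themselves. $\square$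

What changes for general $G$? The process $Q$ alone is no longer Markov, so detailed balance is not available and this proof cannot even begin. The question of this talk is whether the conclusion survives for some other $G$, in the weak form that only the variance curve is straight. For the stationary $G/M/1$ queue, Daley's result says that $\operatorname{Var}D(t)=\lambda t$ for all $t$ only when the arrival process is Poisson. For the stationary $M/G/1$ queue, Daley conjectured that $\operatorname{Var} D(t)=\lambda t$ for all $t\ge 0$ holds only for exponential service. The problem is posed in "Unpublished (Has Some Errors)", https://people.smp.uq.edu.au/YoniNazarathy/pub/0660.pdf. We shall prove the conjecture.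

## 2. Three statements about $V^*(s)$ and $\lambda/s$

Write
$$V^*(s)=\int_0^\infty e^{-st}\,d\operatorname{Var}D(t),\qquad g_2=\int t^2\,dG(t)\in(0,\infty],\qquad c_S^2=\frac{g_2}{g_1^2}-1\in[0,\infty].$$
The straight line $\operatorname{Var}D(t)=\lambda t$ has $V^*(s)=\lambda/s$. The number $c_S^2$ is the squared coefficient of variation of a service time. It is $1$ for an exponential law, $0$ for a constant, and it may be infinite. Only $g_1<\infty$ is assumed: no further moments and no smoothness.

**Theorem 1.** If $\operatorname{Var}D(t)=\lambda t$ for all $t\ge0$ (equivalently $V^*(s)=\lambda/s$ for all $s>0$), then $G$ is exponential. Conversely, exponential $G$ has this property.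

**Theorem 2.**
(a) If $c_S^2\le1$ and $V^*(s)\ge\lambda/s$ for all $s>0$ (in particular, if $\operatorname{Var}D(t)\ge\lambda t$ for all $t$), then $G$ is exponential.
(b) If $c_S^2\ge1$ (possibly $\infty$) and $V^*(s)\le\lambda/s$ for all $s>0$ (in particular, if $\operatorname{Var}D(t)\le\lambda t$ for all $t$), then $G$ is exponential.
Consequently, for a non-exponential $G$ with $c_S^2=1$, $\operatorname{Var}D(t)-\lambda t$ takes both strictly positive and strictly negative values.

The third statement uses one notion to recall.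

**Definition.** A *Bernstein function* is a function on $(0,\infty)$ of the form $a+bx+\int_{(0,\infty)}(1-e^{-xt})\,\nu(dt)$ with $a,b\ge0$ and $\int\min(1,t)\,\nu(dt)<\infty$; such a $\nu$ is called a Lévy measure.

For example, $\frac{x}{x+u}=\int_0^\infty(1-e^{-xt})\,u e^{-ut}\,dt$ is a Bernstein function for every $u>0$. The Bernstein functions with $a=0$ are exactly the Laplace exponents $\phi$ of subordinators $(Y_t)$ (increasing Lévy processes): $E e^{-xY_t}=e^{-t\phi(x)}$.

**Theorem 3.**
(i) If $1/g$ is a Bernstein function, where $g(x)=\int e^{-xt}dG(t)$ is the Laplace–Stieltjes transform of $G$ (i.e. a service time is a subordinator evaluated at an independent exponential time; this includes all mixtures of exponentials), then $V^*(s)\ge\lambda/s$ for all $s>0$, strictly for all $s>0$ unless $G$ is exponential. All values $c_S^2\in(1,\infty)$ occur in this class.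
(ii) If a service time is a sum of two independent exponentials (means $a,b>0$), then $V^*(s)<\lambda/s$ for all $s>0$. All values $c_S^2\in[\frac12,1)$ occur.
Hence "$\le1$" in Theorem 2(a) cannot be relaxed to "$\le c_0$" with $c_0>1$, nor "$\ge1$" in Theorem 2(b) to "$\ge c_0$" with $c_0<1$.

**Normalization.** From now on the time unit is chosen so that $\lambda=1$; then $\rho=g_1$. Nothing is lost: if $\tilde D(t)=D(t/\lambda)$, its transform is $\tilde V^*(s)=V^*(\lambda s)$, and $\lambda/s$ at the point $\lambda s$ is $1/s$. The numbers $\rho$ and $c_S^2$, exponentiality, and the Bernstein property of $1/g$ do not change.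

## 3. The output seen from a departure

The variance of a count is a statement about pairs of points. To compute it we stand at a typical departure and count the later ones.

**Step 1: the output has rate 1.** This fixes the normalization of the Palm measure. We may not use $EQ(0)$, which can be infinite. First, $ED(1)<\infty$: after the first departure in $(0,1]$, each further one needs a fresh service time, so $D(1)-1$ is at most $\max\{n:S_1+\dots+S_n\le1\}$ with $S_i$ i.i.d. of law $G$, and $P(S_1+\dots+S_n\le1)\le e\,g(1)^n$ is summable. Next, let $A(n)$ be the number of arrivals in $(0,n]$. Then $D(n)=A(n)+Q(0)-Q(n)$, and $Q(n)/n\to0$ in probability because $Q(n)$ has the same law for all $n$. So $D(n)/n\to1$ in probability. By Birkhoff's theorem $D(n)/n$ converges almost surely to a conditional expectation of $D(1)$; that limit must be $1$, so $ED(1)=1$. Stationarity gives $ED(t)=t$. Finally, $D$ is simple (no two departures coincide), because consecutive departures are separated by at least one positive service time.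

**Palm measure.** Extend the stationary regime to the whole time axis. The Palm measure $P^0$ of $D$ is
$$P^0(B)=E\,\#\{\text{departure epochs }T\in(0,1]:\ \text{the process shifted by }T\text{ lies in }B\}.$$
It is a probability measure because the rate is $1$, and under it there is a departure at $0$. We use two textbook facts: $P^0$ is invariant under the shift to the next departure, and the Campbell–Mecke formula $E\int f(x,\vartheta_x)\,D(dx)=\int E^0f(x,\cdot)\,dx$ holds for $f\ge0$, where $\vartheta_x$ denotes the process shifted by $x$. Put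
$$H(u)=E^0D((0,u]),\qquad H^*(s)=\int_0^\infty e^{-su}\,dH(u).$$

Two small examples of stationary simple processes of rate $1$. For a Poisson process, the points after $0$ are under $P^0$ again Poisson, so $H(u)=u$. For the lattice $U+\mathbb Z$ with $U$ uniform on $(0,1)$, $P^0$ is the law of $\mathbb Z$, so $H(u)=\lfloor u\rfloor$.

**Step 2: from pairs to the variance.** The number of ordered pairs of distinct departures in $(0,t]$ is $D(t)(D(t)-1)=2\int_{(0,t]}D((x,t])\,D(dx)$. Campbell–Mecke gives $E[D(t)(D(t)-1)]=2\int_0^tE^0D((0,t-x])\,dx=2\int_0^tH(u)\,du$. Adding $ED(t)-(ED(t))^2=t-t^2$,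
$$\operatorname{Var}D(t)=t+2\int_0^t\big(H(u)-u\big)\,du. \tag{1}$$
For the lattice and $t\le1$ this reads $t-t^2$, the variance of a Bernoulli variable with success probability $t$, as it should.

All quantities are finite: if $0=T_0<T_1<\cdots$ are the departure epochs under $P^0$, then $T_n$ is at least a sum of $n$ i.i.d. service times (Step 3 below justifies this), so $E^0e^{-sT_n}\le g(s)^n$, and $H^*(s)=\sum_{n\ge1}E^0e^{-sT_n}<\infty$ for every $s>0$ since $g(s)<1$. Hence also $H(u)\le e^{su}H^*(s)<\infty$. Taking transforms in (1), with $\int_0^\infty e^{-st}H(t)\,dt=H^*(s)/s$,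
$$V^*(s)-\frac1s=\frac2s\Big(H^*(s)-\frac1s\Big). \tag{2}$$
So $V^*(s)=1/s$ for all $s>0$ means $H^*(s)=1/s$ for all $s>0$. By uniqueness of Laplace transforms this means $H(u)=u$ for all $u$, and then (1) gives $\operatorname{Var}D(t)=t$. Conversely $\operatorname{Var}D(t)=t$ gives $V^*(s)=1/s$. This is the "equivalently" in Theorem 1.

**Step 3: the law after a departure.** Let $Q_n$ be the number of customers left behind by the departure at $T_n$, under $P^0$. In the stationary regime, each departure epoch $T$ in $(0,\infty)$ is a stopping time for the Markov process (queue length, elapsed service time). After $T$ the service times are fresh and i.i.d., the arrivals form a Poisson process independent of the past, and the past matters only through the number $j$ left behind. If $\mathbf P_j$ denotes the law of the future in that case, then summing over the departures $T\in(0,1]$ gives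
$$P^0(Q_0=j,\ \text{future}\in B)=P^0(Q_0=j)\,\mathbf P_j(B).$$
So under $P^0$:

- $T_{n+1}-T_n$ is a service time $S$, plus an independent $\mathrm{Exp}(1)$ idle time if $Q_n=0$;
- $Q_{n+1}=Q_n-1_{\{Q_n>0\}}+(\text{number of arrivals during }S)$;
- $S$ is independent of the past, and $E\big[e^{-sS}z^{\#\text{arrivals during }S}\big]=E\big[e^{-sS}e^{-(1-z)S}\big]=g(s+1-z)$.

Since $P^0$ is invariant under the shift to the next departure, the law of $Q_0$ is stationary for the chain $(Q_n)$. This chain is irreducible: a step down has positive probability (no arrivals during $S$), and so does any step up. Hence $Q_0\sim\pi$, its unique stationary law. For $0<z<1$ let $\pi(z)$ be the generating function. Stationarity says $\pi(z)=g(1-z)\big[\frac{\pi(z)-\pi_0}{z}+\pi_0\big]$, that is, $\pi(z)\,(g(1-z)-z)=\pi_0(1-z)g(1-z)$. As $z\uparrow1$, $(g(1-z)-z)/(1-z)=1-\frac{1-g(1-z)}{1-z}\to1-\rho$, so $\pi_0=1-\rho$. This is the Pollaczek–Khinchine formula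
$$\pi(z)=\frac{(1-\rho)(1-z)\,g(1-z)}{g(1-z)-z},\qquad 0<z<1. \tag{3}$$
(The denominator is positive because $1-g(x)<\rho x<x$ for $x>0$.)

**What short times tell us.** Formula (1) already excludes some $G$ by hand. If service times are at least $d>0$, then $T_1\ge d$, so $H=0$ on $[0,d)$ and $\operatorname{Var}D(t)=t-t^2$ for $0\le t\le d$: not a straight line. More generally, suppose $H(u)=u$. Then $u\ge P^0(T_1\le u)\ge P^0(Q_0\ge1)\,G(u)=\rho\,G(u)$. In the other direction, if $Q_0=0$ then $T_1\le u$ needs both a service and an idle time of length at most $u$, so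
$$u=\sum_{n\ge1}P^0(T_n\le u)\le\rho\,G(u)+u\,G(u)+\sum_{n\ge2}G(u)^n .$$
Since $G(u)\le u/\rho$, the last two terms are $O(u^2)$, and therefore $G(u)/u\to1/\rho=1/g_1$ as $u\downarrow0$. A uniform law on $(0,2\rho)$ fails this test, since there $G(u)/u=1/(2\rho)$. But an equal mixture of uniform laws on $(0,a)$ and $(0,b)$ with $a/b+b/a=6$ passes: its density at $0$ times its mean is $\frac12\big(\frac1a+\frac1b\big)\cdot\frac{a+b}{4}=\frac18\big(2+\frac ab+\frac ba\big)=1$. Short times to this order do not decide the matter, so we compute $H^*$ exactly.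

## 4. Solving for $H^*$ by choosing $z$

**Step 4: an equation for all departures at once.** Fix $s>0$ and put $F(z)=\sum_{n\ge0}E^0[e^{-sT_n}z^{Q_n}]$ for $0\le z\le1$ (with $0^0=1$, so $F(0)$ collects the departures that leave an empty system). The series converges since $E^0e^{-sT_n}\le g(s)^n$, and $H^*(s)=F(1)-1$. Let $\gamma=g(s+1-z)$. By Step 3, a term with $Q_n=j>0$ produces $e^{-sT_n}z^{j-1}\gamma$, and a term with $Q_n=0$ produces $e^{-sT_n}\frac{1}{1+s}\gamma$. Summing over $n$, $F(z)=\pi(z)+\gamma\big[\frac{F(z)-F(0)}{z}+\frac{F(0)}{1+s}\big]$, that is,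
$$F(z)\Big(1-\frac\gamma z\Big)=\pi(z)-F(0)\,\gamma\Big(\frac1z-\frac1{1+s}\Big),\qquad 0<z\le1, \tag{4}$$
with $\pi(1)=1$. We want $F(1)$, but $F(0)$ is unknown too. It is found by choosing $z$ so that $\gamma=z$, which kills the left side.

**Step 5: a parametrization in which the right $z$ is explicit.** The equation $g(s+1-z)=z$ is awkward to solve for $z$ given $s$. Take $\sigma=s+1-z$ as the parameter instead. For $x>0$ let
$$k(x)=\frac{1-g(x)}x=\int_0^\infty e^{-xt}(1-G(t))\,dt\in(0,\rho),$$
and for $\sigma>0$ put
$$\eta=1-g(\sigma)=\sigma k(\sigma),\qquad s=\sigma-\eta=\sigma(1-k(\sigma)). \tag{5}$$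
Then $s,\eta\in(0,\sigma)$ and $s+\eta=\sigma$. Moreover $ds/d\sigma=1+g'(\sigma)\ge1-\rho>0$, $s\to0$ as $\sigma\to0$, and $s\ge\sigma-1\to\infty$ as $\sigma\to\infty$. So $\sigma\mapsto s$ is an increasing continuous bijection of $(0,\infty)$. **From here on $s,\eta,\sigma$ are always related by (5).** For instance, for exponential service $g(x)=1/(1+\rho x)$, one has $\eta=\rho\sigma/(1+\rho\sigma)$.

**Step 6: the formula for $H^*$.** Take $z=g(\sigma)=1-\eta\in(0,1)$. Then $s+1-z=\sigma$, so $\gamma=g(\sigma)=z$, and (4) becomes $\pi(z)=F(0)\big(1-\frac z{1+s}\big)=F(0)\frac{\sigma}{1+s}$. Hence $F(0)=\pi(1-\eta)(1+s)/\sigma$. Now put $z=1$ in (4), where $\gamma=g(s)$: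
$$F(1)(1-g(s))=1-F(0)\,g(s)\,\frac{s}{1+s}=1-g(s)\,\frac s\sigma\,\pi(1-\eta).$$
Subtracting $1-g(s)$ and dividing by it,
$$H^*(s)=\frac{g(s)}{1-g(s)}\Big[1-\frac s\sigma\,\pi(1-\eta)\Big]. \tag{6}$$

## 5. A relation between three points $\eta$, $s$ and $\sigma=\eta+s$

**Step 7: coordinates in which "exponential" means "zero".** Put
$$h(x)=\frac1{g(x)},\qquad r(x)=\frac{h(x)-1}{x}=k(x)h(x)>0,\qquad q(x)=r(x)-\rho .$$
If $G$ is exponential, $h(x)=1+\rho x$, so $r\equiv\rho$ and $q\equiv0$. If a service time is a sum of independent exponentials of means $a$ and $b$, then $h(x)=(1+ax)(1+bx)$ and $q(x)=abx$. If it is the constant $\rho$, then $q(x)=(e^{\rho x}-1)/x-\rho$. So $q$ measures how far $G$ is from exponential, and we rewrite everything in terms of it.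

From $(1-k)h=h-r$ and $k<\rho$,
$$h(x)-r(x)\ge(1-\rho)h(x)>0. \tag{7}$$

**Step 8: the bracket in (6).** By (5), $\frac s\sigma=1-k(\sigma)=\frac{h(\sigma)-r(\sigma)}{h(\sigma)}$. By (3) at $z=1-\eta$, using $g(\eta)-(1-\eta)=\eta(1-k(\eta))$,
$$\pi(1-\eta)=\frac{(1-\rho)g(\eta)}{1-k(\eta)}=\frac{1-\rho}{h(\eta)-r(\eta)} .$$
Since $1-\eta=g(\sigma)=1/h(\sigma)$ and $h(\eta)=1+\eta r(\eta)$,
$$h(\sigma)\big(h(\eta)-r(\eta)\big)=h(\sigma)\big(1-(1-\eta)r(\eta)\big)=h(\sigma)-r(\eta),$$
and this is positive by (7). Multiplying,
$$\frac s\sigma\,\pi(1-\eta)=(1-\rho)\,\frac{h(\sigma)-r(\sigma)}{h(\sigma)-r(\eta)} .$$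
Since $\frac{g(s)}{1-g(s)}=\frac1{h(s)-1}=\frac1{s\,r(s)}$, (2) and (6) give
$$V^*(s)-\frac1s=\frac{2W(s)}{s^2r(s)},\qquad W(s)=1-r(s)-(1-\rho)\frac{h(\sigma)-r(\sigma)}{h(\sigma)-r(\eta)} . \tag{8}$$

**Step 9: $W$ in terms of $q$.** The denominator is $h(\sigma)-r(\eta)=(h(\sigma)-r(\sigma))+(q(\sigma)-q(\eta))$, and $(1-r(s))-(1-\rho)=-q(s)$. Multiplying $W$ by the denominator,
$$W(s)\,\big(h(\sigma)-r(\eta)\big)=(1-r(s))\big(q(\sigma)-q(\eta)\big)-\big(h(\sigma)-r(\sigma)\big)\,q(s). \tag{9}$$
So $V^*(s)-1/s$ has the sign of the right side of (9).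

When $r(s)<1$, put
$$\theta=\frac{h(\sigma)-r(\sigma)}{1-r(s)}>0 .$$
Dividing (9) by $1-r(s)$, we see that $W(s)=0$, $W(s)\ge0$, $W(s)\le0$ are respectively equivalent to
$$q(\sigma)=q(\eta)+\theta q(s),\qquad q(\sigma)\ge q(\eta)+\theta q(s),\qquad q(\sigma)\le q(\eta)+\theta q(s). \tag{10}$$
The value of $q$ at $\sigma$ is compared with its values at two smaller points whose sum is $\sigma$. Since $0<1-r(s)<1$, (7) gives
$$\theta\ge(1-\rho)h(\sigma). \tag{11}$$
Because $G$ has no mass at $0$, $g(\sigma)\to0$, so $h(\sigma)\to\infty$ and $\theta\to\infty$ as $s\to\infty$.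

**Step 10: $q$ near the origin.** Let $p(x)=q(x)/x$. Since $q=kh-\rho=h(k-\rho g)$ and $g=1-xk$, we have $k-\rho g=(k-\rho)+\rho xk$, hence
$$p(x)=h(x)\Big[\rho\,k(x)-\int_0^\infty\frac{1-e^{-xt}}x(1-G(t))\,dt\Big].$$
As $x\downarrow0$, $h\to1$, $k\to\rho$, and $(1-e^{-xt})/x$ increases to $t$. By monotone convergence
$$p(x)\to p(0+)=\rho^2-\tfrac12g_2\in[-\infty,\infty). \tag{12}$$
This limit always exists, and it is $>0$, $=0$, $<0$ according as $c_S^2<1$, $=1$, $>1$. Also $r(x)\to\rho$ as $x\downarrow0$.

## 6. Power series at the origin leave one free parameter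

A sensible first attack on $W\equiv0$ is to match powers of $\sigma$. Suppose, just for this section, that $G$ has finite moments of all orders. Then $g$, $h$, $r$ and $q$ have asymptotic expansions at $0$ to every order; write $q(x)\sim p_0x+p_1x^2+p_2x^3+\cdots$, so $p_0=p(0+)$. Setting (9) equal to $0$ and moving $q(s)$ to the left,
$$(1-r(s))\big(q(\sigma)-q(\eta)-q(s)\big)=\big(\sigma r(\sigma)-q(\sigma)+q(s)\big)\,q(s), \tag{13}$$
because $h(\sigma)-r(\sigma)-1+r(s)=\sigma r(\sigma)-q(\sigma)+q(s)$. Here $\eta=\sigma r(\sigma)/h(\sigma)=\rho\sigma+O(\sigma^2)$ and $s=(1-\rho)\sigma+O(\sigma^2)$.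

Since $\sigma-\eta-s=0$ exactly, the term $p_0$ disappears from $q(\sigma)-q(\eta)-q(s)=\sum_{j\ge1}p_j(\sigma^{j+1}-\eta^{j+1}-s^{j+1})$. Compare coefficients of $\sigma^{m+1}$ with $m\ge1$. On the left, $p_m$ enters with the factor $(1-\rho)\big(1-\rho^{m+1}-(1-\rho)^{m+1}\big)>0$. The terms with $1\le j<m$ use $k=r/h$ and $r(s)$ only up to order $m-j\le m-1$, hence only $\rho,p_0,\dots,p_{m-1}$. On the right both factors are $O(\sigma)$, so each is needed only up to order $\sigma^m$, hence again only $\rho,p_0,\dots,p_{m-1}$. So $p_m$ is determined by the earlier coefficients. For $m=1$ the equation is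
$$(1-\rho)\cdot2\rho(1-\rho)\,p_1=\big(\rho-p_0+p_0(1-\rho)\big)\,p_0(1-\rho),\qquad\text{so}\qquad p_1=\frac{p_0(1-p_0)}{2(1-\rho)} .$$
If $p_0=0$, then inductively all $p_m=0$ (with $p_0=\dots=p_{m-1}=0$ the right side of (13) is $O(\sigma^{m+2})$). Then $h$ agrees with $1+\rho x$ to all orders, $G$ has the moments $j!\,\rho^j$, and $G$ is exponential because the exponential law is determined by its moments.

The method stops at exactly one place: at order $\sigma^1$ both sides of (13) vanish for every $p_0$. The expansion never determines $p_0$, that is, $c_S^2$. For each $p_0\ne0$ it goes on to prescribe all further coefficients and meets no contradiction at the origin. It also says nothing when moments are infinite, in which case $p(0+)$ may be $-\infty$.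

What gets past this is to read (10) globally. Equation $q(\sigma)=q(\eta)+\theta q(s)$ has positive coefficients, so if $q$ has a sign near $0$, the sign propagates outward to all of $(0,\infty)$. The factor $\theta$ tends to infinity, so $|q|$ then blows up along a sequence. But $W\equiv0$ also forces $0<r<1$, which bounds $q$. So a nonzero $p(0+)$, finite or not, is excluded from far away. The borderline $p(0+)=0$ remains, and there division by $\sigma$ turns (10) into an almost-averaging inequality that can be iterated toward $0$, without moments.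

## 7. Three lemmas: iterating toward $0$, marching to infinity, recognizing the exponential

**Lemma A.** Suppose $p(0+)=0$. Then there are $\delta>0$, $C<\infty$, $\kappa<1$ such that for all $\sigma\in(0,\delta]$: $r(s)<1$, $\theta\le1+C\sigma$, and $s,\eta\le\kappa\sigma$; moreover $|p|\le1$ on $(0,\delta]$. If further $f\ge0$ is a bounded function on $(0,\delta]$ with $f(0+)=0$ and
$$f(\sigma)\le\frac\eta\sigma\,f(\eta)+\frac s\sigma\,\theta\,f(s)\qquad(0<\sigma\le\delta),$$
then $f\equiv0$ on $(0,\delta]$.

**Proof.** Since $p(x)\to0$, $r(x)\to\rho$ and $k(x)\to\rho$ as $x\downarrow0$, we can choose $\delta$ so that on $(0,\delta]$ we have $|q(x)|\le x$, $r(x)\le(1+\rho)/2<1$ and $k(x)\ge\rho/2$. In particular $|p|\le1$ there, and $r(s)<1$ because $s<\sigma\le\delta$. Next, $\eta/\sigma=k(\sigma)\le\rho$ and $s/\sigma=1-k(\sigma)\le1-\rho/2$, so $\kappa=\max(\rho,1-\rho/2)$ works. Using $h(\sigma)-1=\sigma r(\sigma)$,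
$$\theta-1=\frac{\sigma r(\sigma)-q(\sigma)+q(s)}{1-r(s)}\le\frac{3\sigma}{(1-\rho)/2}=\frac{6}{1-\rho}\,\sigma,$$
since $r(\sigma)<1$, $|q(\sigma)|\le\sigma$ and $|q(s)|\le s\le\sigma$. So $C=6/(1-\rho)$ works.

Now let $\Phi(x)=\sup_{0<y\le x}f(y)<\infty$. For $\sigma\le x\le\delta$ both $\eta$ and $s$ are at most $\kappa\sigma\le\kappa x$, and the weights $\eta/\sigma$, $s/\sigma$ add to $1$, so $f(\sigma)\le(1+C\sigma)\Phi(\kappa x)$. Hence $\Phi(x)\le(1+Cx)\Phi(\kappa x)$. Iterating from $x=\delta$,
$$\Phi(\delta)\le\prod_{j\ge0}(1+C\delta\kappa^j)\cdot\Phi(\kappa^n\delta)\qquad\text{for every }n .$$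
The product converges because $\sum\kappa^j<\infty$, and $\Phi(\kappa^n\delta)\to0$ because $f(0+)=0$. So $\Phi(\delta)=0$. $\square$

**Lemma B.** For $s_0>0$ define $s_{n+1}=\sigma(s_n)$, the value of $\sigma$ that corresponds to $s=s_n$. Then $s_n\to\infty$.

**Proof.** By (5), $s_{n+1}-s_n=\sigma-s=\eta=1-g(s_{n+1})>0$. So the sequence increases, and since $g$ is decreasing each increment is at least $1-g(s_0)>0$. $\square$

By (11), the value of $\theta$ that belongs to the pair $s=s_n$, $\sigma=s_{n+1}$ (when $r(s_n)<1$) is at least $(1-\rho)h(s_{n+1})$, which tends to infinity.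

**Lemma C.** If $q\equiv0$ on some interval $(0,\delta]$, then $G$ is exponential.

**Proof.** There $h(x)=1+\rho x$, so $g(x)=1/(1+\rho x)$. Since $g$ is analytic in $\operatorname{Re}x>0$, the identity holds for all $x>0$. Uniqueness of Laplace transforms gives the exponential law of mean $\rho$. $\square$

## 8. Proof of Theorem 1: signs propagate and blow up

Assume $\operatorname{Var}D(t)=t$ for all $t$; equivalently (Section 3) $V^*(s)=1/s$ for all $s>0$. By (8), $W\equiv0$.

**Step 11: bounds on $q$.** We need $q$ bounded and (10) valid everywhere. By (8) with $W=0$, $1-r(s)=(1-\rho)\frac{h(\sigma)-r(\sigma)}{h(\sigma)-r(\eta)}>0$ for every $s>0$. So $0<r<1$ and, as $0<\rho<1$, $|q|<1$ on $(0,\infty)$. By (10), for every $\sigma>0$,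
$$q(\sigma)=q(\eta)+\theta\,q(s),\qquad \sigma=s+\eta,\quad s,\eta\in(0,\sigma),\quad\theta>0. \tag{14}$$

**Step 12: $p(0+)\ne0$ is impossible** (including $p(0+)=-\infty$). Here $q$ has a strict sign near $0$: for some $\epsilon\in\{1,-1\}$ and $\delta>0$, $\epsilon q>0$ on $(0,\delta)$. Suppose $q$ had a zero. By continuity there is a smallest one, $x_1\ge\delta$, and $\epsilon q>0$ on $(0,x_1)$. Apply (14) with $\sigma=x_1$. Since $s,\eta\in(0,x_1)$,
$$0=\epsilon q(x_1)=\epsilon q(\eta)+\theta\,\epsilon q(s)>0,$$
a contradiction. So $\epsilon q>0$ on all of $(0,\infty)$, and dropping the positive term $\epsilon q(\eta)$ in (14) gives $\epsilon q(\sigma)>\theta\,\epsilon q(s)$. Along the sequence of Lemma B, starting from any $s_0>0$, this says $\epsilon q(s_{n+1})>\theta\,\epsilon q(s_n)$ with factors $\theta\to\infty$ and $\epsilon q(s_0)>0$. Hence $\epsilon q(s_n)\to\infty$, which contradicts $|q|<1$.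

**Step 13: $p(0+)=0$ forces $q\equiv0$ near $0$.** Divide (14) by $\sigma$ and write $q(x)=xp(x)$:
$$|p(\sigma)|\le\frac\eta\sigma\,|p(\eta)|+\frac s\sigma\,\theta\,|p(s)| .$$
The function $f=|p|$ is bounded on $(0,\delta]$ and $f(0+)=0$, so Lemma A gives $p\equiv0$, that is $q\equiv0$, on $(0,\delta]$. By Lemma C, $G$ is exponential.

**Step 14: the converse.** This is Proposition 1, and it also follows from our formulas: if $G$ is exponential then $q\equiv0$, so $W\equiv0$ by (9), $V^*(s)=1/s$ by (8), and $\operatorname{Var}D(t)=t$. This proves Theorem 1. $\blacksquare$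

**Remark.** The transform $H^*$ of a nonnegative measure, finite for all $s>0$, is analytic in $\operatorname{Re}s>0$, and by (2) so is $V^*$. So it suffices that $V^*(s)=\lambda/s$ on a set of $s$ with an accumulation point in $(0,\infty)$.

## 9. Proof of Theorem 2: one inequality and the right side of $c_S^2=1$

The argument above used (14) mostly as an inequality. Keep $\lambda=1$. First, the time-domain hypotheses imply the transform ones, because $\operatorname{Var}D(0)=0$ and so $V^*(s)=s\int_0^\infty e^{-st}\operatorname{Var}D(t)\,dt$, while $s\int_0^\infty e^{-st}t\,dt=1/s$.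

**Part (a).** Here $W\ge0$, and $p(0+)\ge0$ by (12). By (8), $1-r(s)\ge(1-\rho)\frac{h(\sigma)-r(\sigma)}{h(\sigma)-r(\eta)}>0$ for all $s$. So $r<1$, $q<1-\rho$, and by (10), $q(\sigma)\ge q(\eta)+\theta q(s)$ for all $\sigma>0$.

**Step 15: $q\ge0$ near $0$.** This is clear if $p(0+)>0$. If $p(0+)=0$, let $f=p^-=\max(-p,0)$. Dividing the inequality by $\sigma$,
$$p(\sigma)\ge\frac\eta\sigma\,p(\eta)+\frac s\sigma\,\theta\,p(s)\ge-\Big[\frac\eta\sigma\,p^-(\eta)+\frac s\sigma\,\theta\,p^-(s)\Big],$$
so $p^-(\sigma)$ is at most the bracket, which is nonnegative. Lemma A applies ($p^-\le1$ on $(0,\delta]$, $p^-(0+)=0$) and gives $p^-=0$ on $(0,\delta]$.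

**Step 16: $q\ge0$ on $(0,\infty)$.** Otherwise $x_1=\sup\{x:q\ge0\text{ on }(0,x]\}$ lies in $(0,\infty)$, and $q\ge0$ on $(0,x_1]$ by continuity. The values of $s$ and $\eta$ that correspond to $\sigma=x_1$ are less than $x_1$. They depend continuously on $\sigma$, so they stay less than $x_1$ for all $\sigma$ slightly larger than $x_1$, and for those $\sigma$, $q(\sigma)\ge q(\eta)+\theta q(s)\ge0$. This contradicts the definition of $x_1$.

**Step 17: $q\equiv0$.** If $q(s_0)>0$ for some $s_0$, then $q(s_{n+1})\ge q(\eta)+\theta q(s_n)\ge\theta q(s_n)$ along the sequence of Lemma B, with $\theta\to\infty$. So $q(s_n)\to\infty$, which contradicts $q<1-\rho$. Hence $q\equiv0$ and Lemma C applies.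

**Part (b).** Here $W\le0$ and $p(0+)\in[-\infty,0]$. The new point is that $W\le0$ does not give $r<1$, so (10) may be used only at those $s$ where $r(s)<1$; there it reads $q(\sigma)\le q(\eta)+\theta q(s)$.

**Step 18: $q\le0$ on $(0,\infty)$.** If $p(0+)<0$, then $q<0$ near $0$. If $p(0+)=0$, take $\delta$ from Lemma A, so that $r(s)<1$ for all $\sigma\le\delta$. Then $p(\sigma)\le\frac\eta\sigma p(\eta)+\frac s\sigma\theta p(s)\le\frac\eta\sigma p^+(\eta)+\frac s\sigma\theta p^+(s)$ with $p^+=\max(p,0)$, and the right side is nonnegative. So $f=p^+$ satisfies the hypothesis of Lemma A, and $q\le0$ on $(0,\delta]$. Now suppose $x_1=\sup\{x:q\le0\text{ on }(0,x]\}$ is finite. By continuity $q\le0$ on $(0,x_1]$, and therefore $r\le\rho<1$ there. For $\sigma$ slightly larger than $x_1$, both $s$ and $\eta$ are less than $x_1$ as in Step 16. So $r(s)<1$, (10) is available, and $q(\sigma)\le q(\eta)+\theta q(s)\le0$, a contradiction. Hence $q\le0$ and $r\le\rho<1$ on $(0,\infty)$.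

**Step 19: $q\equiv0$.** If $q(s_0)<0$, then $q(s_{n+1})\le\theta q(s_n)$ along the sequence of Lemma B, with $\theta\to\infty$, so $q(s_n)\to-\infty$. This contradicts $q=r-\rho>-\rho$. So $q\equiv0$ and Lemma C applies.

**The case $c_S^2=1$.** If $\operatorname{Var}D(t)-\lambda t$ did not take strictly negative values, (a) would make $G$ exponential; if it did not take strictly positive values, (b) would. So for non-exponential $G$ with $c_S^2=1$ it takes both. $\blacksquare$

## 10. Proof of Theorem 3: laws on either side of $c_S^2=1$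

Theorem 2(a) excludes $V^*(s)\ge\lambda/s$ for non-exponential laws with $c_S^2\le1$. We now exhibit laws with $c_S^2$ just above $1$ for which this inequality holds, and laws with $c_S^2$ just below $1$ for which the opposite one holds. Again $\lambda=1$.

**Step 20: part (i), the inequality.** Let $h=1/g$ be Bernstein. Since $h(0+)=1$, we may write $h(x)=1+bx+\int_{(0,\infty)}(1-e^{-xt})\,\nu(dt)$. (So $h=1+\phi$ with $\phi$ the Laplace exponent of a subordinator $Y$, and $g=\frac1{1+\phi}=\int_0^\infty e^{-y}e^{-y\phi}\,dy$ is the transform of $Y$ at an independent $\mathrm{Exp}(1)$ time. Conversely, $Y$ at an exponential time of rate $c$ has $1/g=1+\phi/c$.) Put $\bar\nu(t)=\nu((t,\infty))$. Since $\frac{1-e^{-xt}}x=\int_0^te^{-xu}\,du$,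
$$r(x)=b+\int_0^\infty e^{-xt}\,\bar\nu(t)\,dt,\qquad \rho=r(0+)=b+\int_0^\infty\bar\nu(t)\,dt<1 .$$
Hence $\mathcal Q:=-q=\int_0^\infty(1-e^{-xt})\,\bar\nu(t)\,dt$.

If $\nu=0$, then $h(x)=1+\rho x$, $G$ is exponential and $V^*(s)=1/s$. Suppose $\nu\ne0$. Then $\bar\nu>0$ on some interval $(0,t_0)$, so $\mathcal Q$ is positive and strictly concave with $\mathcal Q(0+)=0$. So $\mathcal Q(x)/x$ is strictly decreasing, and
$$\mathcal Q(\eta)+\mathcal Q(s)>\frac{\eta}{\sigma}\mathcal Q(\sigma)+\frac s\sigma\mathcal Q(\sigma)=\mathcal Q(\sigma).$$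
Also $r$ is nonincreasing and $r\le\rho<1$, so $\theta$ is defined and, as $s<\sigma$,
$$\theta-1=\frac{\sigma r(\sigma)+r(s)-r(\sigma)}{1-r(s)}\ge0 .$$
The right side of (9) equals $(1-r(s))\,[\theta\mathcal Q(s)+\mathcal Q(\eta)-\mathcal Q(\sigma)]$, which is at least $(1-r(s))\,[\mathcal Q(s)+\mathcal Q(\eta)-\mathcal Q(\sigma)]>0$. So $V^*(s)>1/s$ for all $s>0$.

**Step 21: mixtures of exponentials belong to the class.** A mixture of exponentials has $g(x)=\int\frac{t}{x+t}\,m(dt)$ with $m$ a probability law of the rate $t$ on $(0,\infty)$. This is a Stieltjes function, $g(x)=\int\frac1{x+t}\,\mu(dt)$ with $\mu(dt)=t\,m(dt)$ and $\int\frac{\mu(dt)}{1+t}\le1$. By the theorem in Schilling–Song–Vondraček, *Bernstein Functions*, that reciprocals of nonzero Stieltjes functions are complete Bernstein functions, $1/g$ is a (complete) Bernstein function.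

**Step 22: every $c_S^2\in(1,\infty)$ occurs.** For $u>0$ let
$$h(x)=1+\frac\rho2\,x+\frac{u\rho}2\,\frac{x}{x+u}.$$
By the example in Section 2, this is a Bernstein function. As in Step 20, $g=1/h$ is the transform of a subordinator at an independent $\mathrm{Exp}(1)$ time, here with drift $\rho/2>0$ and with jumps of law $\mathrm{Exp}(u)$ at rate $u\rho/2$. So it is the transform of a probability law on $(0,\infty)$. Its mean is $h'(0)=\frac\rho2+\frac\rho2=\rho$. Further $r(x)=\frac\rho2+\frac{u\rho}{2(x+u)}$, so by (12) $\rho^2-\frac12g_2=r'(0)=-\frac{\rho}{2u}$, and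
$$c_S^2-1=\frac{g_2-2\rho^2}{\rho^2}=\frac1{u\rho},$$
which takes every value in $(0,\infty)$.

**Step 23: part (ii).** Let $h(x)=(1+ax)(1+bx)=1+\rho x+cx^2$ with $\rho=a+b<1$ and $c=ab\le\rho^2/4<1$. Here $r(x)=\rho+cx$ and $q(x)=cx$. Since $\sigma-\eta=s$ and $r(\sigma)-r(s)=c\eta$, the right side of (9) is
$$cs\,\big[1-r(s)-h(\sigma)+r(\sigma)\big]=cs\,\big[c\eta-\rho\sigma-c\sigma^2\big]<0,$$
because $c\eta=c\,\sigma k(\sigma)<c\rho\sigma<\rho\sigma$. (We used (9) itself, so no condition $r(s)<1$ was needed.) So $V^*(s)<1/s$ for all $s>0$. Finally $c_S^2=\frac{a^2+b^2}{(a+b)^2}$. It equals $\frac12$ at $a=b$ and tends to $1$ as $b/a\to0$, so it takes every value in $[\frac12,1)$ and no other.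

**Step 24: sharpness.** Let $c_0>1$. By (i) there is a non-exponential $G$ with $1<c_S^2\le c_0$ and $V^*(s)\ge\lambda/s$ for all $s>0$, so "$c_S^2\le c_0$" does not suffice in Theorem 2(a). Let $c_0<1$. By (ii) there is a non-exponential $G$ with $\max(c_0,\frac12)\le c_S^2<1$ and $V^*(s)\le\lambda/s$ for all $s>0$, so "$c_S^2\ge c_0$" does not suffice in Theorem 2(b). $\blacksquare$
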